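# Choosing signs for null sequences in nuclear Fréchet spaces

All scalars are real, and $\mathbb N=\{1,2,\dots\}$. A *sign* is an element of $\{1,-1\}$. The bound $t\le N$ on a prefix sum $\sum_{i\le t}$ always refers to integers $1\le t\le N$.

## 1. Hilbertian seminorms, singular numbers and nuclear spaces

**Definition (complete metrizable locally convex space).** A locally convex space is metrizable if its topology is Hausdorff and generated by a sequence of seminorms $\pi_1\le\pi_2\le\cdots$. If it is also complete, we call it a Fréchet space. In such a space a series converges as soon as its partial sums are Cauchy for each $\pi_m$, and the same holds for any other sequence of seminorms generating the topology. *Example.* $\mathbb R^{\mathbb N}$ with $\pi_l(a)=\big(\sum_{k\le l}a_k^2\big)^{1/2}$; convergence is coordinatewise.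

**Definition (Hilbertian seminorm, local Hilbert space).** A seminorm $p$ on $X$ is *Hilbertian* if $p(x)^2=\langle x,x\rangle_p$ for a symmetric positive semidefinite bilinear form. Then $X_p$ denotes the completion of $X/\ker p$ under $p$; it is a Hilbert space. If $q\ge p$ are both Hilbertian, then $\ker q\subset\ker p$, and $x+\ker q\mapsto x+\ker p$ extends to the *canonical map* $X_q\to X_p$, of norm at most $1$. If $p,q$ are Hilbertian, so is $(p^2+q^2)^{1/2}$. *Example.* On $\mathbb R^{\mathbb N}$ the seminorm $\pi_l$ above is Hilbertian, $X_{\pi_l}=\mathbb R^l$, and $X_{\pi_{l+1}}\to X_{\pi_l}$ forgets the last coordinate.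

**Definition (singular numbers, Hilbert–Schmidt maps).** A compact operator $T:H\to G$ between Hilbert spaces has a Schmidt representation
$$Tx=\sum_k s_k\langle x,e_k\rangle f_k,\qquad s_1\ge s_2\ge\cdots\ge0,$$
with orthonormal systems $(e_k),(f_k)$. The $s_k=s_k(T)$ are its *singular numbers* (put $s_k=0$ once the system is exhausted). The map $T$ is *Hilbert–Schmidt* if $\sum_k s_k^2<\infty$. Composing a Hilbert–Schmidt map with a bounded one, on either side, gives a Hilbert–Schmidt map. *Example.* For $\alpha>0$ let
$$D_\alpha:\ell_2\to\ell_2,\qquad D_\alpha(a_k)=(k^{-\alpha}a_k).$$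
Here $s_k=k^{-\alpha}$, so $D_\alpha$ is Hilbert–Schmidt exactly when $\alpha>\frac12$. This diagonal operator will be our main object.

Two textbook facts about singular numbers will be used. First,
$$s_{m+n-1}(ST)\le s_m(S)\,s_n(T).\tag{1}$$
Indeed $s_k(T)$ is the distance in operator norm from $T$ to the operators of rank less than $k$. If $\operatorname{rank}A<m$ and $\operatorname{rank}B<n$, then $(S-A)(T-B)=ST-\big(AT+(S-A)B\big)$, and the operator in the large parentheses has rank at most $(m-1)+(n-1)<m+n-1$. Second, a Hilbert–Schmidt map has $s_n=O(n^{-1/2})$, because $n s_n^2\le\sum_k s_k^2$.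

**Definition (nuclear space).** We use the following standard description (see Pietsch, *Nuclear Locally Convex Spaces*, or Meise–Vogt, *Introduction to Functional Analysis*, §28). A Hausdorff locally convex space $X$ is *nuclear* if its continuous Hilbertian seminorms generate the topology, and for every continuous Hilbertian seminorm $p$ there is a continuous Hilbertian seminorm $q\ge p$ such that $X_q\to X_p$ is Hilbert–Schmidt. Every continuous seminorm is then dominated by a continuous Hilbertian one: it is at most $C\max_{i\le k} p^i$ for some continuous Hilbertian $p^1,\dots,p^k$, hence at most $\big(\sum_i (Cp^i)^2\big)^{1/2}$.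

*Examples.*

- $\mathbb R^{\mathbb N}$ is nuclear. The $\pi_l$ generate the topology. Given a continuous Hilbertian $p$, we have $p\le C\pi_l$ for some $C$ and $l$, so $X_p$ is finite dimensional, and $q=p$ works.
- The space $s$ of sequences with $p_l(a)^2=\sum_k k^{2l}a_k^2<\infty$ for all $l$ is nuclear. The map $a\mapsto(k^la_k)$ identifies $s_{p_l}$ with $\ell_2$, and then $s_{p_{l+1}}\to s_{p_l}$ becomes $D_1$, which is Hilbert–Schmidt. (A general continuous Hilbertian $p$ satisfies $p\le Cp_l$ for some $C,l$; take $q=Cp_{l+1}$ and factor through $s_{Cp_l}$.)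
- $\ell_2$ is not nuclear. Take for $p$ the norm. Any continuous Hilbertian $q\ge p$ is an equivalent norm, so $X_q\to X_p$ is an isomorphism of infinite-dimensional Hilbert spaces. Its singular numbers are bounded below, so it is not Hilbert–Schmidt.

## 2. Signed series in the given order

Let $X$ be a complete metrizable nuclear space and let $x_n\to0$ in $X$. We may flip the sign of each $x_n$, but we may not reorder the sequence.

> **Is there always a sequence of signs $\theta_n$ such that $\sum_{n=1}^\infty\theta_nx_n$, summed in the given order, converges in $X$?**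

The question is posed in the "Special Issue Reprint" at https://mdpi-res.com/bookfiles/book/9521/Advance_in_Topology_and_Functional_AnalysismdashmdashIn_Honour_of_Mariacutea_Jesuacutes_Chascos_65th_Birthday.pdf. Two facts are quoted with it. The answer is yes for finite-dimensional $X$ and for $X=\mathbb R^{\mathbb N}$. Moreover, there is a theorem of Banaszczyk: *a complete metrizable locally convex space $X$ is nuclear if and only if for every null sequence $(x_n)$ in $X$ there are signs $\theta_n$ and a permutation $\sigma$ of $\mathbb N$ such that $\sum_n\theta_nx_{\sigma(n)}$ converges.* So with rearrangement allowed, the answer is yes. The difficulty is to keep the order.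

Some hypothesis beyond completeness is needed. In $\ell_2$ take $x_n=n^{-1/2}e_n\to0$. For all signs, $\big\|\sum_{n\le t}\theta_nx_n\big\|^2=\sum_{n\le t}\frac1n\to\infty$.

The answer to the question is **yes**. Put
$$\alpha_0:=\tfrac32+\sqrt2\approx2.914 .$$

**Theorem A.** For every $\alpha>\alpha_0$ there is $C_\alpha<\infty$ such that for every $N$ and all $u_1,\dots,u_N$ in the closed unit ball of $\ell_2$ there are signs $\varepsilon_i$ with
$$\Big\|D_\alpha\sum_{i\le t}\varepsilon_iu_i\Big\|\le C_\alpha\qquad(t=1,\dots,N).$$

**Theorem B.** Let $T:H\to G$ be a compact operator between Hilbert spaces with $s_k(T)\le c\,k^{-\alpha}$ for some $c>0$ and $\alpha>\alpha_0$.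

1. If $y_1,\dots,y_N\in H$ and $\|y_i\|\le r$ with $r>0$, there are signs with $\big\|T\sum_{i\le t}\varepsilon_iy_i\big\|\le cC_\alpha r$ for all $t\le N$.
2. If $y_n\to0$ in $H$, there are signs $\theta_n$ such that $\sum\theta_nTy_n$ converges in $G$.

**Theorem C.** If $X$ is a complete metrizable nuclear space and $x_n\to0$ in $X$, there are signs $\theta_n$ such that $\sum_n\theta_nx_n$ converges.

**Theorem D.**

1. A complete metrizable locally convex space $X$ is nuclear if and only if for every null sequence $(x_n)$ in $X$ there are signs with $\sum_n\theta_nx_n$ convergent in the given order.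
2. If $Y$ is a nuclear Fréchet space, then for every weak\*-null sequence $(f_n)$ in $Y'$ there are signs such that $\sum\theta_nf_n$ converges in the strong dual $Y'_\beta$.
3. Metrizability cannot be dropped: there is a complete nuclear space for which the conclusion of Theorem C fails.
4. The conclusion of Theorem A fails for every $\alpha\le\frac12$. (It is not claimed that $\alpha_0$ is optimal.)

Theorem A carries the main difficulty. The key point is that $C_\alpha$ does not depend on $N$.

## 3. From finite blocks to convergent series

The purpose of this section is to replace the infinite series by a finite problem with uniform bounds. Given $N_1<N_2<\cdots$, call $[N_l,N_{l+1})$ *block $l$*, and call a sum $\sum_{N_l\le i\le t}$ with $N_l\le t<N_{l+1}$ an *initial sum* of block $l$.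

**Lemma 1 (gluing).** Let $p_1\le p_2\le\cdots$ be seminorms on a vector space, $(z_n)$ a sequence of vectors, $N_1<N_2<\cdots$, and $(\theta_n)$ signs. Suppose that for every $l$ all initial sums of block $l$ of the sequence $(\theta_nz_n)$ have $p_l\le2^{-l}$. If $n+1$ lies in block $l\ge m$ and $n'>n$, then
$$p_m\Big(\sum_{n<i\le n'}\theta_iz_i\Big)\le3\cdot2^{-l}.$$
In particular, the partial sums of $\sum\theta_nz_n$ are Cauchy for every $p_m$.

*Proof.* For $i\ge m$ we have $p_m\le p_i$, so initial sums of block $i$ have $p_m\le2^{-i}$. The part of the sum inside block $l$ is a difference of two initial sums of block $l$ (the subtracted one may be empty), so it costs at most $2\cdot2^{-l}$. If $n'$ lies in a later block $l'$, there remain the complete blocks $l+1,\dots,l'-1$ and one initial sum of block $l'$. Together they cost at most $\sum_{i>l}2^{-i}=2^{-l}$. Finally $l\to\infty$ as $n\to\infty$. $\square$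

**The line.** Let $x_1,\dots,x_N\in\mathbb R$ with $|x_i|\le r$. Choose $\varepsilon_t$ so that $\varepsilon_tx_t$ does not have the same strict sign as $S_{t-1}=\sum_{i<t}\varepsilon_ix_i$. Then $|S_t|\le\max(|S_{t-1}|,|x_t|)$, so $|S_t|\le r$ for all $t$. If now $x_n\to0$ in $\mathbb R$, choose $N_l$ with $|x_n|\le2^{-l}$ for $n\ge N_l$, use this rule afresh in each block, and take $\theta_n=1$ for $n<N_1$. Lemma 1 gives convergence.

So we need bounds on *all prefix sums*, uniform in the number of vectors.

## 4. Online rules fail in the plane; pools postpone the decision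

In a Hilbert space the natural copy of the rule on the line is: choose $\varepsilon_t$ with $\langle S_{t-1},\varepsilon_tu_t\rangle\le0$. This gives $\|S_t\|^2\le\|S_{t-1}\|^2+\|u_t\|^2$, hence $\|S_t\|\le\sqrt t$ for vectors in the unit ball, which is not bounded.

Nor can a better rule of the same kind help. Consider any rule that computes $\varepsilon_t$ from $u_1,\dots,u_t$ alone. In $\mathbb R^2$ start with a unit vector $u_1$. When $u_1,\dots,u_{t-1}$ are given, the rule determines $S_{t-1}$; let $u_t$ be a unit vector orthogonal to $S_{t-1}$. Then $\|S_t\|^2=\|S_{t-1}\|^2+1$ whatever the sign, so $\|S_t\|=\sqrt t$ for all $t$. Such a rule fails already in dimension two because it fixes $\varepsilon_t$ before later vectors are seen.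

We therefore postpone the decision. We fix only *relative* signs within groups of vectors and leave each group's overall sign open.

**The pool procedure.** Let $u_1,\dots,u_N$ be vectors and let $J\ge1$ and $m_1,\dots,m_J\ge1$ be integers. An *item* is a nonempty set $A\subset\{1,\dots,N\}$ together with signs $(a_i)_{i\in A}$; its *vector* is $v=\sum_{i\in A}a_iu_i$ and $A$ is its *support*. We keep pools $R_1,\dots,R_{J+1}$ of items, initially empty; items in $R_j$ have *level* $j-1$.

At time $t=1,\dots,N$ insert the level-$0$ item $(\{t\},+1)$ into $R_1$. Whenever an insertion makes a pool $R_j$ with $j\le J$ have exactly $m_j$ items, with vectors $v_1,\dots,v_{m_j}$, choose a nonzero $x\in\{-1,0,1\}^{m_j}$. Remove from $R_j$ the items with $x_i\ne0$ and merge them into one item: its support is the union of their supports, and the signs of the $i$-th item are multiplied by $x_i$. The vector of the merged item is $\sum x_iv_i$. Insert it into $R_{j+1}$. Items with $x_i=0$ stay in $R_j$, and nothing is ever removed from $R_{J+1}$.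

*Example.* Let $m_1=m_2=2$, $J=2$, and always choose $x=(1,-1)$. At time $2$ the items $\{1\},\{2\}$ merge into $\{1,2\}$ with signs $(+,-)$. At time $3$ the item $\{3\}$ waits in $R_1$. At time $4$ the items $\{3\},\{4\}$ merge into $\{3,4\}$ with signs $(+,-)$; now $R_2$ is full, and the two pairs merge into $\{1,2,3,4\}$ with signs $(+,-,-,+)$. If $N=4$, these are the final signs, and $S_3=u_1-u_2-u_3=(u_1-u_2)-(u_3)$ is a signed sum of the vectors of the two items present at time $3$. This last observation is general.

**Lemma 2 (bookkeeping).** Whatever nonzero $x$ are chosen, the following holds after the processing at each time $t$.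

1. $|R_j|\le m_j-1$ for $j\le J$.
2. The supports of all items in all pools partition $\{1,\dots,t\}$; in particular $|R_{J+1}|\le N$.
3. Give each $i\le N$ the sign $\varepsilon_i$ that it has in the unique item containing it at time $N$. Then
$$S_t:=\sum_{i\le t}\varepsilon_iu_i=\sum_{\text{items present at time }t}\pm v\tag{2}$$
for suitable signs $\pm$, one for each item.

*Proof.* (1) Initially the pools are empty. At each time the insertion into $R_1$ causes at most one merge there, hence at most one insertion into $R_2$, and so on; so each pool receives at most one item per time step, and the processing terminates. If $|R_j|\le m_j-1$ before the insertion, then $|R_j|\le m_j$ after it. If equality holds, a merge removes at least one item because $x\neq0$.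

(2) Insertion adds the new point $t$ as a new support, and merging replaces some disjoint supports by their union. There are at most $t\le N$ nonempty disjoint supports.

(3) After time $t$, an item present at time $t$ changes only by being merged, with one common factor $\pm1$, into larger items. So on its support the final signs equal its signs at time $t$ up to one common factor. Now sum over the partition in (2). $\square$

The lemma turns "all prefix sums are bounded" into "at every time the few items present have small vectors". It remains to choose $x$ well.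

## 5. A pigeonhole lemma and bounded prefix sums in $\mathbb R^d$

**Lemma 3 (pigeonhole).** Let $H$ be a Hilbert space, $Q$ the orthogonal projection onto a $d$-dimensional subspace ($d\ge1$), $v_1,\dots,v_m\in H$ with $\|v_i\|\le\rho$, where $\rho>0$, and let $\delta>0$. If
$$2^{m-1}>\Big(1+\frac{\rho\sqrt{2m}}{\delta}\Big)^d,$$
there is a nonzero $x\in\{-1,0,1\}^m$ with
$$\Big\|\sum x_iv_i\Big\|\le\rho\sqrt{2m},\qquad\Big\|Q\sum x_iv_i\Big\|\le\delta.$$

*Proof.* For $\xi\in\{\pm\frac12\}^m$ put $Y(\xi)=\sum\xi_iv_i$. For uniformly random $\xi$ the mixed terms have mean zero, so $\mathbb E\|Y\|^2=\frac14\sum\|v_i\|^2\le m\rho^2/4$. By Markov's inequality, $\|Y\|^2>m\rho^2/2$ has probability at most $\frac12$. So $\|Y(\xi)\|\le R:=\rho\sqrt{m/2}$ for at least $2^{m-1}$ choices of $\xi$.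

For these $\xi$ the points $QY(\xi)$ lie in a $d$-dimensional Euclidean ball of radius $R$. Suppose that points in this ball have pairwise distances greater than $\delta$. The balls of radius $\delta/2$ around them are disjoint and lie in a ball of radius $R+\delta/2$, so by comparing volumes there are at most $(1+2R/\delta)^d=(1+\rho\sqrt{2m}/\delta)^d<2^{m-1}$ points. Hence two distinct such $\xi,\xi'$ satisfy $\|QY(\xi)-QY(\xi')\|\le\delta$. Let $x=\xi-\xi'$. Then $x\in\{-1,0,1\}^m$, $x\ne0$, and $\big\|\sum x_iv_i\big\|\le2R=\rho\sqrt{2m}$. $\square$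

The simplest use takes $Q$ to be the identity of $\mathbb R^d$.

**Lemma 4 (finite dimension).** For every $d\ge1$ there is $C_d<\infty$ such that for every $N$ and all $u_1,\dots,u_N$ in the closed Euclidean unit ball of $\mathbb R^d$ there are signs with $\big\|\sum_{i\le t}\varepsilon_iu_i\big\|\le C_d$ for all $t\le N$.

*Proof.* Fix $m$ with $2^{m-1}>(1+2\sqrt{2m})^d$; this is possible because the left side is exponential in $m$ and the right side grows polynomially. Choose $J$ with $N2^{-J}\le1$, and run the pool procedure with $m_1=\dots=m_J=m$, keeping the invariant that level-$j$ items have norm at most $2^{-j}$. When $R_j$ is full, its vectors have norm at most $\rho=2^{-(j-1)}$. Lemma 3 with $\delta=2^{-j}$ and $Q$ the identity provides $x$ with $\|\sum x_iv_i\|\le2^{-j}$. So the invariant is kept. By Lemma 2,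
$$\|S_t\|\le\sum_{j\le J}(m-1)2^{-(j-1)}+N2^{-J}\le2(m-1)+1=2m-1=:C_d.\qquad\square$$

By scaling, vectors of norm at most $r$ have signed prefix sums of norm at most $C_dr$. Lemma 1, with all $p_l$ equal to the norm, settles finite-dimensional $X$. For $X=\mathbb R^{\mathbb N}$ use $p_l=\pi_l$: given $x_n\to0$, choose $N_1<N_2<\cdots$ with $\pi_l(x_n)\le2^{-l}/C_l$ for $n\ge N_l$, and in block $l$ apply Lemma 4 to the first $l$ coordinates.

**Where this stops.** In $\mathbb R^{\mathbb N}$ each seminorm sees only finitely many coordinates. In $s$ each seminorm sees all of them. Suppose we try to prove Theorem A by applying Lemma 4 to the first $d$ coordinates and estimating the others trivially. We get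
$$\|D_\alpha S_t\|\le(2m-1)+N(d+1)^{-\alpha},$$
and the condition on $m$ forces $m-1>d\log_2(1+2\sqrt{2m})>d$. To keep the first term bounded we must keep $d$ bounded, and then the second term is unbounded as $N\to\infty$. Splitting the coordinates into bands and treating each band by itself does not help either: the bands would ask for different signs, while a vector has only one sign for all bands.

## 6. Projections whose rank grows with the level

Lemma 3 allows more than we have used. The projection $Q$ may have finite rank in an infinite-dimensional space: then $\sum x_iv_i$ is tiny on the range of $Q$, and outside that range its norm has grown by a factor of at most $\sqrt{2m}$. We use *larger projections at higher levels*. A level-$j$ item will be tiny on the first $d_j$ coordinates, with $d_j$ increasing, and its total norm will only be bounded by a possibly huge number $\rho_j$. Apart from the tiny part, its mass sits in coordinates beyond $d_j$, where $D_\alpha$ multiplies by less than $d_j^{-\alpha}$.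

Consider the band of coordinates $d_{b-1}<k\le d_b$. Items of level at least $b$ are tiny there. Items of level $j-1<b$ have norm at most $\rho_{j-1}$, and there are fewer than $m_j$ of them. So the band contributes roughly $d_{b-1}^{-\alpha}\sum_{j\le b}m_j\rho_{j-1}$ to $\|D_\alpha S_t\|$, and this must be summable over $b$.

Now choose the growth. The hypothesis of Lemma 3 asks for $m_j$ somewhat larger than $d_j$, and $\rho_j=\prod_{i\le j}\sqrt{2m_i}$. Geometric growth is too slow: with $d_j=2^j$ we would have $\rho_j\ge\prod_{i\le j}2^{i/2}=2^{j(j+1)/4}$, which outgrows every power of $d_j$, so the above bound diverges for each $\alpha$. Take instead $d_j\approx M^{\kappa^j}$ with $\kappa>1$. Ignoring lower-order factors, $\rho_{b-1}\approx M^{\kappa^b/(2(\kappa-1))}$ and $m_b\rho_{b-1}\approx M^{\vartheta\kappa^b}$ with $\vartheta=1+\frac1{2(\kappa-1)}$, while the weight is $M^{-\alpha\kappa^{b-1}}$. So we need $\alpha>\kappa\vartheta$. With $u=\kappa-1$,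
$$\kappa\vartheta=(1+u)\Big(1+\frac1{2u}\Big)=\frac32+u+\frac1{2u},$$
which is smallest at $u=\frac1{\sqrt2}$, with value $\frac32+\sqrt2=\alpha_0$. This is where $\alpha_0$ comes from.

## 7. Proof of Theorem A

Fix $\alpha>\alpha_0$.

**Step 1: the parameters.** This step fixes numbers that depend only on $\alpha$. Let
$$\kappa=1+\tfrac1{\sqrt2},\qquad\vartheta=1+\frac1{2(\kappa-1)},\qquad\text{so that }\kappa\vartheta=\alpha_0 .$$
Fix $\eta\in(0,1]$ with $\alpha>(1+\eta)\alpha_0$. For $M\ge2$, chosen in Step 3, and $j\ge1$ put
$$d_j=\lceil M^{\kappa^j}\rceil,\quad m_j=\lceil d_j^{1+\eta}\rceil,\quad\rho_0=1,\quad\rho_j=\rho_{j-1}\sqrt{2m_j},\quad\delta_j=\frac{2^{-(j+1)}}{m_{j+1}},\quad d_0=0 .$$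
The number $\delta_j$ is chosen so that a pool of $m_{j+1}$ level-$j$ items contributes at most $2^{-(j+1)}$ in total on the first $d_j$ coordinates.

**Step 2: growth estimates.** This step bounds $m_j$, $\rho_j$ and $m_j\rho_{j-1}$ by powers of $M$. Since $d_j\le2M^{\kappa^j}$ and $\eta\le1$,
$$m_j\le2d_j^{1+\eta}\le8M^{(1+\eta)\kappa^j},\qquad\sqrt{2m_j}\le4M^{(1+\eta)\kappa^j/2}.$$
As $\sum_{i=1}^j\kappa^i\le\kappa^{j+1}/(\kappa-1)$, multiplying gives, for $j\ge1$,
$$\rho_j\le4^jM^{(1+\eta)\kappa^{j+1}/(2(\kappa-1))}.\tag{3}$$
This bound also holds for $j=0$, since $\rho_0=1$. Hence for $j\ge1$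
$$m_j\rho_{j-1}\le8\cdot4^{j-1}M^{(1+\eta)\kappa^j\left(1+\frac1{2(\kappa-1)}\right)}=8\cdot4^{j-1}M^{(1+\eta)\vartheta\kappa^j}.\tag{4}$$

**Step 3: the hypothesis of Lemma 3 holds at every level.** The aim is to choose $M$ so that
$$2^{m_j-1}>\Big(1+\frac{\rho_j}{\delta_j}\Big)^{d_j}\qquad\text{for all }j\ge1.\tag{5}$$
We have $\rho_j/\delta_j=2^{j+1}m_{j+1}\rho_j\ge1$, and $\log_2(1+z)\le1+\log_2z$ for $z\ge1$. So by Step 2
$$\log_2\Big(1+\frac{\rho_j}{\delta_j}\Big)\le1+(j+1)+\big(3+(1+\eta)\kappa^{j+1}\log_2M\big)+\Big(2j+\frac{(1+\eta)\kappa^{j+1}}{2(\kappa-1)}\log_2M\Big).$$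
The terms with $\log_2M$ add up to $(1+\eta)\kappa\vartheta\,\kappa^j\log_2M=(1+\eta)\alpha_0\kappa^j\log_2M\le2\alpha_0\kappa^j\log_2M$, and the others add up to $3j+5$. The quotient $(3j+5)/\kappa^j$ decreases in $j\ge1$, because $\frac{3j+8}{3j+5}\le\frac{11}8<\kappa$. So it is at most $8/\kappa<4.7$. Since $2\alpha_0<5.9$ and $\log_2M\ge1$,
$$\log_2\Big(1+\frac{\rho_j}{\delta_j}\Big)\le11y,\qquad y:=\kappa^j\log_2M .$$
On the other side, $d_j^\eta\ge M^{\eta\kappa^j}=2^{\eta y}$, and $y\ge\log_2M$. Choose $M$ so large that $2^{\eta y}>11y+1$ for all $y\ge\log_2M$; this depends only on $\eta$, hence only on $\alpha$. Then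
$$m_j-1\ge d_j\,d_j^\eta-1>d_j(11y+1)-1\ge 11\,d_jy\ge d_j\log_2\Big(1+\frac{\rho_j}{\delta_j}\Big),$$
which is (5). Fix such an $M$.

**Step 4: running the pools.** This step defines the signs. Let $Q_j$ be the orthogonal projection of $\ell_2$ onto the first $d_j$ coordinates, with $Q_0=0$. Given $u_1,\dots,u_N$ in the closed unit ball, choose $J\ge1$ so large that
$$N\delta_J\le1\qquad\text{and}\qquad N\le d_J^\alpha .$$
This is possible since $\delta_J\to0$ and $d_J\to\infty$. Run the pool procedure of Section 4 with the numbers $m_1,\dots,m_J$, keeping the invariant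

> (I) a level-$j$ item has $\|v\|\le\rho_j$, and if $j\ge1$ also $\|Q_jv\|\le\delta_j$.

Level-$0$ items satisfy (I) because $\|u_i\|\le1=\rho_0$. When $R_j$ with $j\le J$ has exactly $m_j$ items, their vectors have norm at most $\rho_{j-1}$. Apply Lemma 3 with $d=d_j$, $Q=Q_j$, $m=m_j$, $\rho=\rho_{j-1}$, $\delta=\delta_j$. Since $\rho_{j-1}\sqrt{2m_j}=\rho_j$, its hypothesis is exactly (5). It gives a nonzero $x$ for which the merged item satisfies $\|v\|\le\rho_j$ and $\|Q_jv\|\le\delta_j$, which is (I) at level $j$. Let $\varepsilon_i$ be the final signs from Lemma 2.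

**Step 5: each band separately.** This step bounds $S_t$ on the coordinates $d_{b-1}<k\le d_b$. For $1\le b\le J$ let $\Delta_b=Q_b-Q_{b-1}$. Take an item present at time $t$, lying in $R_j$.

- If $j\le b$, then $\|\Delta_bv\|\le\|v\|\le\rho_{j-1}$, and $R_j$ has at most $m_j$ items.
- If $b<j\le J$, its level $j-1$ is at least $b$. So $\Delta_b=\Delta_bQ_{j-1}$ and $\|\Delta_bv\|\le\|Q_{j-1}v\|\le\delta_{j-1}$. There are at most $m_j$ such items for each $j$, and $m_j\delta_{j-1}=2^{-j}$ since $j\ge2$.
- If $j=J+1$, likewise $\|\Delta_bv\|\le\delta_J$, and there are at most $N$ such items.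

By (2),
$$\|\Delta_bS_t\|\le\sum_{j\le b}m_j\rho_{j-1}+\sum_{b<j\le J}2^{-j}+N\delta_J\le\sum_{j\le b}m_j\rho_{j-1}+2 .$$

**Step 6: summing the bands.** This step applies $D_\alpha$ and checks that the total is finite. On the band $b$ the weights are at most $(d_{b-1}+1)^{-\alpha}$. Beyond $d_J$ we use $\|S_t\|\le N$, so $\|D_\alpha(1-Q_J)S_t\|\le d_J^{-\alpha}N\le1$. Hence
$$\|D_\alpha S_t\|\le1+\sum_{b=1}^\infty(d_{b-1}+1)^{-\alpha}\Big(2+\sum_{j\le b}m_j\rho_{j-1}\Big)=:C_\alpha .$$
The right side does not depend on $N$, $t$ or the $u_i$. The term $b=1$ is finite. For $b\ge2$ we have $d_{b-1}\ge M^{\kappa^{b-1}}$, and by (4) the $b$-th term is at most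
$$M^{-\alpha\kappa^{b-1}}\big(2+8b\,4^bM^{(1+\eta)\vartheta\kappa^b}\big).$$
Here
$$\alpha\kappa^{b-1}-(1+\eta)\vartheta\kappa^b=\kappa^{b-1}\big(\alpha-(1+\eta)\alpha_0\big)$$
is a positive constant times $\kappa^{b-1}$. So the terms decay doubly exponentially, up to the factor $8b4^b$, and the series converges. $\square$

## 8. Proof of Theorem B: compact operators with decaying singular numbers

**Part 1: reduction to $D_\alpha$.** Here the Schmidt representation turns $T$ into a diagonal operator. Write $Tx=\sum_ks_k\langle x,e_k\rangle f_k$ with $s_k\le ck^{-\alpha}$, and put $u_i=\big(r^{-1}\langle y_i,e_k\rangle\big)_k$, padded by zeros if there are finitely many $e_k$. By Bessel's inequality $\|u_i\|\le1$. With the signs from Theorem A,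
$$\Big\|T\sum_{i\le t}\varepsilon_iy_i\Big\|^2=\sum_ks_k^2\Big\langle\sum_{i\le t}\varepsilon_iy_i,e_k\Big\rangle^2\le c^2r^2\Big\|D_\alpha\sum_{i\le t}\varepsilon_iu_i\Big\|^2\le(cC_\alpha r)^2 .$$

**Part 2: gluing.** Here Part 1 is applied in blocks. Choose $N_1<N_2<\cdots$ with $cC_\alpha\|y_n\|\le2^{-l}$ for $n\ge N_l$. Choose signs in each block $[N_l,N_{l+1})$ by Part 1 with $r=2^{-l}/(cC_\alpha)$, and put $\theta_n=1$ for $n<N_1$. The initial sums of block $l$ of $(\theta_nTy_n)$ have norm at most $2^{-l}$. By Lemma 1, with every $p_l$ equal to the norm of $G$, the partial sums of $\sum\theta_nTy_n$ are Cauchy in $G$, so the series converges. $\square$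

## 9. Proof of Theorem C: six Hilbert–Schmidt maps give exponent 3

**Step 1: a fundamental sequence of Hilbertian seminorms.** The aim is a sequence $p_1\le p_2\le\cdots$ of continuous Hilbertian seminorms generating the topology, with all canonical maps $X_{p_{l+1}}\to X_{p_l}$ Hilbert–Schmidt. Let $\pi_1\le\pi_2\le\cdots$ be seminorms generating the topology of $X$. Choose a continuous Hilbertian $p_1\ge\pi_1$. Given $p_l$, nuclearity provides a continuous Hilbertian $q\ge p_l$ with $X_q\to X_{p_l}$ Hilbert–Schmidt. Choose also a continuous Hilbertian $p'\ge\pi_{l+1}$, and put $p_{l+1}=(q^2+p'^2)^{1/2}$. Then $p_{l+1}\ge p_l$ and $p_{l+1}\ge\pi_{l+1}$. The map $X_{p_{l+1}}\to X_{p_l}$ factors as $X_{p_{l+1}}\to X_q\to X_{p_l}$, so it is Hilbert–Schmidt.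

**Step 2: fast decay by composition.** The aim is an exponent above $\alpha_0$. Let $T=T_1\cdots T_6$ be a composition of six Hilbert–Schmidt maps. Applying (1) five times gives
$$s_{6n-5}(T)\le\prod_{i=1}^6s_n(T_i)=O\big((n^{-1/2})^6\big)=O(n^{-3}).$$
For $k\ge1$ let $n=\lfloor(k+5)/6\rfloor$. Then $6n-5\le k$ and $n\ge k/6$. Since $s_k$ is nonincreasing, $s_k(T)\le s_{6n-5}(T)=O(k^{-3})$. Put $q_l=p_{l+6}$. The canonical map $X_{q_l}\to X_{p_l}$ therefore has $s_k\le c_lk^{-3}$ for some $c_l>0$, and $3>\alpha_0$. (Five maps would give only the exponent $\frac52<\alpha_0$ by this argument.)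

**Step 3: uniform prefix bounds in $X$.** Apply Theorem B(1) with $\alpha=3$ to $X_{q_l}\to X_{p_l}$ and to the images of vectors of $X$ in $X_{q_l}$. With $K_l=c_lC_3>0$ we obtain:

> (∗) if $y_1,\dots,y_N\in X$ and $q_l(y_i)\le r$ with $r>0$, there are signs with $p_l\big(\sum_{i\le t}\varepsilon_iy_i\big)\le K_lr$ for all $t\le N$.

The constant $K_l$ does not depend on $N$.

**Step 4: gluing over all seminorms.** Since $x_n\to0$ and each $q_l$ is continuous, choose $N_1<N_2<\cdots$ with $q_l(x_n)\le2^{-l}/K_l$ for all $n\ge N_l$. For each $l$ apply (∗) to the finite block $(x_n)_{N_l\le n<N_{l+1}}$ with $r=2^{-l}/K_l$; this gives signs $\theta_n$ such that all initial sums of block $l$ have $p_l\le2^{-l}$. For $n<N_1$ let $\theta_n=1$. By Lemma 1 the partial sums of $\sum\theta_nx_n$ are Cauchy for every $p_m$. The $p_m$ generate the topology and $X$ is complete, so the series converges. $\square$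

Each block is controlled only in the seminorm $p_l$ of its own index. This suffices because a fixed $p_m$ is dominated by $p_l$ for all $l\ge m$.

## 10. Proof of Theorem D: characterization, dual spaces, and two counterexamples

**Part 1: characterization of nuclearity.** "Only if" is Theorem C. For "if", the property gives the condition in Banaszczyk's theorem with $\sigma$ the identity, so $X$ is nuclear.

**Part 2: weak\*-null sequences.** The plan is to move $(f_n)$ into one Hilbert space where it is norm-null, and then to apply Theorem B(2) to an adjoint map. Let $p_1\le p_2\le\cdots$ be as in Section 9, Step 1, for $Y$. The sequence $(f_n)$ is pointwise bounded, hence equicontinuous by Banach–Steinhaus, since $Y$ is a Fréchet space. As the $p_l$ increase and generate the topology, there are $l$ and $C$ with $|f_n|\le Cp_l$ for all $n$. So the $f_n$ extend to functionals on $Y_{p_l}$, again denoted $f_n$, of norm at most $C$. They tend to $0$ at each point of the dense image of $Y$ in $Y_{p_l}$. Being bounded, they tend to $0$ at each point of $Y_{p_l}$, that is, weakly in the Hilbert space $(Y_{p_l})'$.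

The adjoint $(Y_{p_l})'\to(Y_{p_{l+1}})'$ of the compact map $Y_{p_{l+1}}\to Y_{p_l}$ is compact, and compact operators map weakly null sequences to norm-null ones. So $f_n\to0$ in the norm of $(Y_{p_{l+1}})'$. Next consider the adjoint map $(Y_{p_{l+1}})'\to(Y_{p_{l+7}})'$. It has the same singular numbers as $Y_{p_{l+7}}\to Y_{p_{l+1}}$: after the Riesz identification, the adjoint of $\sum s_k\langle\cdot,e_k\rangle f_k$, for the orthonormal systems of a Schmidt representation, is $\sum s_k\langle\cdot,f_k\rangle e_k$. The map $Y_{p_{l+7}}\to Y_{p_{l+1}}$ is a composition of six Hilbert–Schmidt maps, so by Section 9, Step 2 these numbers are $O(k^{-3})$. By Theorem B(2) there are signs such that $\sum\theta_nf_n$ converges in $(Y_{p_{l+7}})'$.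

Finally, for a bounded set $B\subset Y$ and $g\in(Y_{p_{l+7}})'$ we have $\sup_{y\in B}|g(y)|\le\|g\|\sup_{y\in B}p_{l+7}(y)$, and the last supremum is finite. So $(Y_{p_{l+7}})'\to Y'_\beta$ is continuous, and the series converges in $Y'_\beta$.

**Part 3: a complete nuclear space without the property.** The example uses one coordinate for each possible choice of signs. Let $I=\{-1,1\}^{\mathbb N}$ and $X=\mathbb R^I$ with the product topology. It is complete, and it is nuclear as a product of nuclear spaces. Put $x_n(\theta)=\theta_n/n$ for $\theta\in I$. Then $x_n\to0$ in every coordinate, that is, in $X$. Given any signs $\theta=(\theta_n)\in I$, look at the coordinate $\theta$ of the partial sum: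
$$\Big(\sum_{n\le t}\theta_nx_n\Big)(\theta)=\sum_{n\le t}\frac{\theta_n^2}n=\sum_{n\le t}\frac1n\to\infty .$$
So no signed series converges.

**Part 4: small exponents.** Let $u_i=e_i$ be the unit vectors of $\ell_2$. For all signs,
$$\Big\|D_\alpha\sum_{i\le N}\varepsilon_ie_i\Big\|^2=\sum_{k\le N}k^{-2\alpha},$$
which is unbounded in $N$ if $\alpha\le\frac12$. So no constant $C_\alpha$ can exist for such $\alpha$. $\square$
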